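# Well-separated points in energy-minimizing tuples on the sphere

## 1. The polynomial $(s-\tau')\,P_m(s)^2/(s-\tau)^2$

Let $P_n$ denote the Legendre polynomials on $[-1,1]$. We use the following textbook facts: $\deg P_n=n$; $\int_{-1}^1P_nP_k\,ds=0$ for $n\ne k$; $\int_{-1}^1P_n^2\,ds=\frac2{2n+1}$; and $|P_n(s)|\le P_n(1)=1$ on $[-1,1]$. In particular $P_m$ is orthogonal to every polynomial of degree less than $m$.

Take $m\ge2$, let $\tau\in(-1,1)$ be a zero of $P_m$, and let $-1<\tau'\le\tau$. Divide one linear factor out of $P_m$, square the quotient, and put back a linear factor with its zero moved to the left: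
$$q(s)=\frac{P_m(s)}{s-\tau},\qquad p(s)=(s-\tau')\,q(s)^2 .$$
Here $q$ is a polynomial of degree $m-1$ and $p$ is a polynomial of degree $2m-1$. Its integral can be computed at once. Write $s-\tau'=(s-\tau)+(\tau-\tau')$ and note that $(s-\tau)q^2=P_mq$, whose integral vanishes because $\deg q<m$. So
$$\int_{-1}^1p\,ds=(\tau-\tau')\int_{-1}^1q^2\,ds .\tag{1}$$

Two properties of $p$ matter. First, $p(s)\le0$ whenever $s\le\tau'$. Second, if $\tau'<\tau$, its mean over $[-1,1]$ is positive, and (1) says by how much. Therefore, if real numbers $s_1,\dots,s_N\in[-1,1]$ are such that the average of the $p(s_j)$ is positive, then some $s_j$ is larger than $\tau'$.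

Here is what this is for. Let $y_1,\dots,y_N$ be points of the unit sphere $S\subset\mathbb R^3$, let $u\in S$, and put $s_j=y_j\cdot u$. By Archimedes, the mean of $x\mapsto g(x\cdot u)$ over the sphere is $\frac12\int_{-1}^1g\,ds$. So if the points $y_j$ average polynomials of degree $\le 2m-1$ almost correctly, then the average of $p(y_j\cdot u)$ is positive, and some $y_j$ lies within angle $\arccos\tau'$ of $u$. Since $u$ is arbitrary, the points leave no hole of that size. We shall see in Section 8 that $\tau$ and $\tau'$ can be taken so close to $1$ that $\arccos\tau'$ is of order $1/m$.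

**Example.** Let $m=2$, so $P_2(s)=\frac12(3s^2-1)$, $\tau=1/\sqrt3$ and $q(s)=\frac32\big(s+\frac1{\sqrt3}\big)$. Then $\int q^2=\frac94\big(\frac23+\frac23\big)=3$. Directly,
$$\int_{-1}^1(s-\tau')\Big(s+\tfrac1{\sqrt3}\Big)^2ds=\tfrac{4}{3\sqrt3}-\tfrac43\tau',$$
and multiplying by $\frac94$ gives $3(\tau-\tau')$, as (1) says.

**Definition (spherical design).** An $N$-tuple of points of $S$ is a spherical $t$-design if the average over these points of every polynomial of degree $\le t$ in three variables equals its mean over $S$ with respect to normalized area $\sigma$.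

The octahedron $\pm e_1,\pm e_2,\pm e_3$ is a $3$-design. Indeed, monomials of odd degree average to $0$ by symmetry, both on the six points and on $S$, and the average of $x_ix_j$ is $\frac13$ if $i=j$ and $0$ otherwise, again in both cases.

**Remark (exact designs).** If $y_1,\dots,y_N$ is a $(2m-1)$-design and $\tau$ is a zero of $P_m$, then for every $u\in S$ some $j$ has $y_j\cdot u\ge\tau$. To see this, take $\tau'=\tau$. The average of $p(y_j\cdot u)$ is $\frac12\int p=0$. Suppose that $y_j\cdot u<\tau$ for all $j$. Then all values $p(y_j\cdot u)$ are $\le0$, and since their average is $0$ they all vanish, so $q(y_j\cdot u)=0$ for all $j$. But $q^2$ has degree $2m-2$, so the average of $q(y_j\cdot u)^2$ is $\frac12\int q^2>0$, a contradiction. The last argument is needed: for the octahedron, $m=2$ and $u=(1,1,1)/\sqrt3$, the numbers $y_j\cdot u$ are $\pm1/\sqrt3$, and $p$ vanishes at all of them. Here the largest value is exactly $\tau$.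

## 2. Minimal energy with sources at radius $r$, and a conjecture on half-spaces

Let $S\subset\mathbb R^3$ be the unit sphere centered at the origin $O$. For an $N$-tuple $X_N=(x_1,\dots,x_N)$ of points of $S$ and $r\in(0,1)$ put
$$\Phi(X_N,r)=\frac1{N^2}\sum_{j,k=1}^N\frac1{|x_j-rx_k|},\qquad\Psi(X_N,r)=\frac1{N^2}\sum_{j,k=1}^N\log\frac1{|x_j-rx_k|}.$$
Since $|x_j-rx_k|\ge1-r>0$, both are continuous on the compact space $S^N$, so minimizers exist; they need not be unique. Fix $r$ and fix $F\in\{\Phi(\cdot,r),\Psi(\cdot,r)\}$. An extremizing $N$-tuple $Y_N=(y_{N1},\dots,y_{NN})$ is any minimizer of $F$. The terms $j=k$ are included in the sums, and they are constant: each equals $\frac1{1-r}$ or $\log\frac1{1-r}$. Two points that coincide also contribute only this finite amount, so nothing in the energy obviously forbids coincidences.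

The opening of a circular cone with vertex $O$ is its full apex angle. A closed cone of opening $\pi$ is thus a closed half-space $H_u=\{x:x\cdot u\ge0\}$ with $u\in S$.

The following conjecture comes from "Problems of Chebyshev quadrature on sphere and circle" (https://pure.uva.nl/ws/files/1916468/143549_cheb.pdf): there is a constant $\alpha>0$ such that the extremizing tuples $Y_N$ contain subsets $Z_N$ for which each closed circular cone with vertex $O$ and opening $\pi$ (say) contains at least $\alpha N$ points of $Z_N$ which are well-separated. Precisely: for every $r\in(0,1)$ and each choice of $F$ there should exist $\alpha>0$, $\delta>0$ and $N_0$, depending only on $r$ and $F$, such that for every $N\ge N_0$ and every extremizing $Y_N$ there is $Z_N\subset\{y_{N1},\dots,y_{NN}\}$ with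

* (i) $|z-z'|\ge\delta/\sqrt N$ for all distinct $z,z'\in Z_N$;
* (ii) for every $u\in S$, the closed half-space $H_u$ contains at least $\alpha N$ points of $Z_N$.

The conjecture is true. Here is the notation for the precise statements. For $u\in S$, $C(u,R)$ is the closed cap of angular radius $R$; its normalized area is
$$\sigma(C(u,R))=\frac{1-\cos R}2=\sin^2\frac R2,$$
and $H_u\cap S=C(u,\pi/2)$. We use one deep theorem as a black box.

**Theorem BRV** (A. Bondarenko, D. Radchenko, M. Viazovska, *Optimal asymptotic bounds for spherical designs*, Ann. of Math. 178 (2013), 443–452; case $d=2$). There is a constant $B$ (we take $B\ge1$) such that for all integers $t\ge1$ and $N\ge Bt^2$ there is a spherical $t$-design of $N$ points on $S$.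

Throughout, $N\ge64B$ and
$$t=\big\lfloor\sqrt{N/B}\big\rfloor\ge8,\qquad A=34\sqrt B,\qquad\rho_N=\frac A{\sqrt N}.$$
"Absolute" means independent of $N$, $r$, $F$ and the tuple; such constants may depend on $B$.

**Theorem 1 (the conjecture).** Let $\alpha=\frac1{64A^2}$ and $\delta=\frac{4A}\pi$. For each $r\in(0,1)$ there is $N_0(r)$ such that for both choices of $F$, all $N\ge N_0(r)$ and every minimizer $Y_N$, there is a subset $Z_N$ of the points of $Y_N$ satisfying (i) and (ii).

So $\alpha$ and $\delta$ do not depend on $r$ or $F$; only $N_0$ depends on $r$.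

**Theorem 2 (stronger form).** There are absolute constants $N_1,C$ such that, for both $F$, all $N\ge N_1$, all $r$ with
$$0<r\le1-14\sqrt B\,\frac{\log N}{\sqrt N},$$
and every minimizer $Y_N$:

* (a) Every open cap of angular radius $\rho_N$ contains a point of $Y_N$.
* (b) There is $Z_N\subset\{y_{Nj}\}$ with mutual distances $\ge\delta/\sqrt N$ such that for all $u\in S$ and $10\rho_N\le R\le\pi$, $\#(Z_N\cap C(u,R))\ge\frac{R^2}{16\pi^2A^2}N$. (So all cones are allowed, with opening as small as a constant times $N^{-1/2}$.)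
* (c) For every cap $\mathcal C$, open or closed,
$$\Big|\tfrac1N\#\{j:y_{Nj}\in\mathcal C\}-\sigma(\mathcal C)\Big|\le C\Big(\sqrt{\tfrac{\sigma(\mathcal C)(1-\sigma(\mathcal C))}N}+\tfrac1N\Big).$$
In particular, every closed half-space contains $N/2+O(\sqrt N)$ of the $y_{Nj}$. Also, a cap of radius $h/\sqrt N$ contains at most $C'(1+h^2)$ of them, counted with multiplicity, where $C'$ is absolute.
* (d) The order $N^{-1/2}$ in (a) and in (i) cannot be improved. For any $N$-tuple there is an empty cap of radius $R$ for every $R<2\arcsin N^{-1/2}$; and any set satisfying (i), (ii) for some $\alpha,\delta$ has $\delta\le4/\sqrt\alpha$.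
* (e) For $N\ge N_1$, (a)–(c) hold for minimizers of $N^{-2}\sum_{j,k}f(x_j\cdot x_k)$ for every $f=\sum_{n\ge0}a_nP_n$ with $a_0\in\mathbb R$, $a_n>0$ $(n\ge1)$, $\sum a_n<\infty$, provided $\sum_{k>t}a_k<t^{-8}\min_{1\le n\le t/2}a_n$.

The values of $\alpha,\delta,A$ are not claimed to be sharp, and they depend on the unspecified $B$. No uniformity in $r$ is claimed when $1-r$ is much smaller than $\log N/\sqrt N$.

## 3. Two, three and four points by hand

Since $|x_j-rx_k|^2=1+r^2-2r\,x_j\cdot x_k$, we have in both cases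
$$F(X)=\frac1{N^2}\sum_{j,k}f(x_j\cdot x_k),\qquad f(s)=(1+r^2-2rs)^{-1/2}\ \text{ or }\ f(s)=-\tfrac12\log(1+r^2-2rs).\tag{2}$$
Both functions $f$ are strictly increasing and strictly convex on $[-1,1]$. For any $N$ points,
$$0\le|x_1+\dots+x_N|^2=N+2\sum_{j<k}x_j\cdot x_k,$$
so the mean of $x_j\cdot x_k$ over the pairs $j<k$ is at least $-\frac1{N-1}$. By convexity and monotonicity,
$$\sum_{j<k}f(x_j\cdot x_k)\ge\binom N2f\Big(-\frac1{N-1}\Big),$$
with equality exactly when all $x_j\cdot x_k$ $(j<k)$ equal $-\frac1{N-1}$. For $N=2$ this is an antipodal pair, for $N=3$ an equilateral triangle on a great circle, for $N=4$ a regular tetrahedron. These are the minimizers, for every $r$ and for both $F$. For $N\ge5$ equality is impossible: the Gram matrix would have rank $N-1\ge4$, too large for vectors in $\mathbb R^3$. So this argument ends at four points.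

In these three cases $\sum x_j=0$, so each closed half-space contains at least one point. We want a positive proportion, and separated points at that.

## 4. The Legendre coefficients of the two kernels

The purpose of this section is to expand $f$ in Legendre polynomials and bound its coefficients from both sides.

**Lemma 1.** For both kernels in (2), $f=\sum_{n\ge0}a_nP_n$ uniformly on $[-1,1]$. For $\Phi$, $a_n=r^n$. For $\Psi$ and $n\ge1$,
$$\frac{(1-r)\,r^n}{2\sqrt{2n}}\le a_n\le\frac32\,r^n .\tag{3}$$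

**Proof for $\Phi$.** This is the generating function of the Legendre polynomials; convergence is uniform because $|P_n|\le1$.

**Proof for $\Psi$, formula for the coefficients.** We first write $a_n=\frac{2n+1}2\int_{-1}^1fP_n\,ds$ as the integral of something positive. From $f'(s)=r(1+r^2-2rs)^{-1}$ and induction, for $n\ge1$,
$$f^{(n)}(s)=\tfrac12(n-1)!\,(2r)^n(1+r^2-2rs)^{-n}.$$
Rodrigues' formula is $P_n=\frac1{2^nn!}\frac{d^n}{ds^n}(s^2-1)^n$. Integrate by parts $n$ times; the boundary terms vanish since $(s^2-1)^n$ has zeros of order $n$ at $\pm1$, and the sign $(-1)^n$ turns $(s^2-1)^n$ into $(1-s^2)^n$: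
$$a_n=\frac{2n+1}{2\cdot2^nn!}\int_{-1}^1f^{(n)}(s)(1-s^2)^n\,ds=\frac{2n+1}{4n}\,r^n\int_{-1}^1w(s)^n\,ds,$$
where
$$w(s)=\frac{1-s^2}{1+r^2-2rs}=1-\frac{(s-r)^2}{1+r^2-2rs}.$$
The second form holds because $1+r^2-2rs-(s-r)^2=1-s^2$.

**Upper bound.** Since $0\le w\le1$, $\int w^n\le2$ and $a_n\le\frac{2n+1}{2n}r^n\le\frac32r^n$.

**Lower bound.** The function $w$ equals $1$ at $s=r$; we integrate near that point. Note $1+r^2-2rs\ge(1-r)^2$. Put $h=(1-r)/\sqrt{2n}$. For $|s-r|\le h$ we get $w\ge1-\frac1{2n}$, so by Bernoulli's inequality $w^n\ge\frac12$. The interval $[r-h,r+h]$ lies in $[-1,1]$, because $h\le1-r$ gives $r+h\le1$ and $r-h\ge2r-1\ge-1$. So $\int w^n\ge2h\cdot\frac12=h$, and $a_n\ge\frac12r^nh$, which is (3).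

**Convergence.** By (3), $\sum a_nP_n$ converges uniformly. Its sum is continuous with the same Legendre coefficients as $f$, so the difference is a continuous function orthogonal to all polynomials. By Weierstrass's theorem it is $0$. $\square$

## 5. The numbers $D_n(X)$

Now we translate energy into a statement about averages of polynomials. For an $N$-tuple $X$ put
$$D_n(X)=\frac1{N^2}\sum_{j,k}P_n(x_j\cdot x_k).$$
Since $D_0=1$, Lemma 1 and (2) give, for both functions,
$$F(X)=a_0+\sum_{n\ge1}a_nD_n(X),\qquad a_n>0\ (n\ge1).\tag{4}$$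

Let $Y_{n\mu}$, $1\le\mu\le2n+1$, be real spherical harmonics of degree $n$, orthonormal in $L^2(\sigma)$. The addition theorem says
$$\sum_\mu Y_{n\mu}(x)Y_{n\mu}(y)=(2n+1)P_n(x\cdot y),\qquad x,y\in S.$$

**Lemma 2.** For every $N$-tuple $X$ and $n\ge1$ we have $0\le D_n(X)\le1$, and for every $u\in S$
$$\Big|\frac1N\sum_jP_n(x_j\cdot u)\Big|\le\sqrt{D_n(X)} .\tag{5}$$
If $X$ is a $t$-design, then $D_n(X)=0$ for $1\le n\le t$.

**Proof.** Put $A_{n\mu}=\frac1N\sum_jY_{n\mu}(x_j)$. Averaging the addition theorem over $x=x_j$, $y=x_k$ gives $D_n(X)=\frac1{2n+1}\sum_\mu A_{n\mu}^2\ge0$, and $D_n\le1$ because $|P_n|\le1$. Averaging it over $x=x_j$ with $y=u$, and using Cauchy–Schwarz together with $\sum_\mu Y_{n\mu}(u)^2=(2n+1)P_n(1)=2n+1$,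
$$\Big|\frac1N\sum_jP_n(x_j\cdot u)\Big|=\frac1{2n+1}\Big|\sum_\mu A_{n\mu}Y_{n\mu}(u)\Big|\le\frac{\sqrt{(2n+1)D_n(X)}\,\sqrt{2n+1}}{2n+1}=\sqrt{D_n(X)} .$$
If $X$ is a $t$-design and $1\le n\le t$, then for each $k$ the average of $P_n(x_j\cdot x_k)$ over $j$ equals $\frac12\int_{-1}^1P_n\,ds=0$, so $D_n(X)=0$. $\square$

**Example.** For the regular tetrahedron, $x_j\cdot x_k=-\frac13$ for $j\ne k$. So $D_1=\frac1{16}\big(4-\frac{12}3\big)=0$. As $P_2(-\frac13)=-\frac13$, also $D_2=0$. As $P_3(s)=\frac12(5s^3-3s)$ has $P_3(-\frac13)=\frac{11}{27}$, we get $D_3=\frac1{16}\big(4+\frac{44}9\big)=\frac59$. Since all $A_{n\mu}$ with $n=1,2$ vanish and every polynomial of degree $\le2$ restricted to $S$ is a sum of spherical harmonics of degree $\le2$, the tetrahedron is a $2$-design. It is not a $3$-design.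

So a minimizer tries to make all $D_n$ small, with weights $a_n$ that decay like $r^n$.

## 6. What comparison with random points gives, and where it stops

The natural way to bound $F(Y)$ for a minimizer $Y$ is to compare with independent, uniformly distributed points $x_1,\dots,x_N$. For $n\ge1$ the expectation of $P_n(x_j\cdot x_k)$ is $0$ if $j\ne k$ and $1$ if $j=k$, so $D_n$ has expectation $\frac1N$. Some tuple is at most as bad as the expectation, and hence, by (4), for every $n\ge1$,
$$a_nD_n(Y)\le F(Y)-a_0\le\frac1N\sum_{k\ge1}a_k .\tag{6}$$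
For fixed $r$ and $n$ this shows $D_n(Y)\to0$ as $N\to\infty$, and this already settles part of the conjecture.

**Half-spaces, with multiplicity.** Let $s_j=y_j\cdot u$. Since $\mathbf 1_{s\ge0}\ge\max(s,0)=\frac12(s+|s|)\ge\frac12(s+s^2)$ on $[-1,1]$ and $s^2=\frac13+\frac23P_2(s)$, (5) gives
$$\frac1N\#\{j:y_j\in H_u\}\ge\frac16-\frac12\sqrt{D_1(Y)}-\frac13\sqrt{D_2(Y)} .$$
So for large $N$ every half-space contains nearly a sixth of the points of a minimizer, at least. Only degrees $1$ and $2$ were used.

**Separation is the difficulty.** The bound just proved says nothing about separation. If $4\mid N$ and each vertex of a tetrahedron is taken $N/4$ times, then $D_1=D_2=0$, but there are only four distinct points. More generally, take a $d$-design of $M=\lceil Bd^2\rceil$ points and repeat each point $N/M$ times, for $N$ a multiple of $M$. The resulting $N$-tuple has $D_1=\dots=D_d=0$ and at most $M$ distinct points, so it cannot satisfy (ii) unless $\alpha N\le\lceil Bd^2\rceil$. An argument that uses only the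 smallness of $D_1,\dots,D_d$ must therefore take $d$ at least of order $\sqrt N$.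

Estimate (6) does not reach such degrees. For $\Phi$ it reads $D_n(Y)\le\frac{r^{1-n}}{(1-r)N}$, and the right side exceeds the trivial bound $1$ as soon as $n>1+\log((1-r)N)/\log\frac1r$. So random comparison controls degrees up to a multiple of $\log N$ and no further. The reason is visible in (6): at degree $n$ of order $\sqrt N$ the weight $a_n$ is exponentially small in $\sqrt N$, and an excess energy of order $\frac1N$ on the right is far too large. We need a competitor whose excess $F(X)-a_0$ is itself exponentially small in $\sqrt N$.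

## 7. Comparison with a spherical design

Such a competitor is a $t$-design with $t$ of order $\sqrt N$: its $D_n$ vanish for $1\le n\le t$, and the remaining weights sum to about $r^t$. For degrees up to $t/2$ the weight $a_n$ is at least about $r^{t/2}$, so there is room to spare.

**Lemma 3.** Let $Y$ be a minimizer. For every $n\ge1$,
$$a_nD_n(Y)\le\sum_{k>t}a_k ,\tag{7}$$
and for both choices of $F$
$$\max_{1\le n\le t/2}D_n(Y)\le\frac{3\sqrt t\;r^{t/2}}{(1-r)^2} .\tag{8}$$
Consequently, for fixed $r$ there is a threshold for $N$, depending only on $r$, beyond which every minimizer $Y$ for either $F$ satisfies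
$$\max_{1\le n\le t/2}D_n(Y)<t^{-8} .\tag{9}$$

**Proof.** Since $N\ge Bt^2$, Theorem BRV provides a $t$-design $X^*$ of $N$ points. By Lemma 2, $D_n(X^*)=0$ for $1\le n\le t$ and $D_n(X^*)\le1$ for $n>t$. All terms $a_kD_k(Y)$ with $k\ge1$ are $\ge0$, so by (4)
$$a_nD_n(Y)\le F(Y)-a_0\le F(X^*)-a_0\le\sum_{k>t}a_k .$$
Now let $1\le n\le t/2$, so that $t+1-n\ge t/2$ and $2n\le t$. For $\Phi$, dividing by $a_n=r^n$,
$$D_n(Y)\le\frac{r^{t+1-n}}{1-r}\le\frac{r^{t/2}}{1-r} .$$
For $\Psi$, by (3),
$$D_n(Y)\le\frac32\cdot\frac{r^{t+1}}{1-r}\cdot\frac{2\sqrt{2n}}{(1-r)\,r^n}=\frac{3\sqrt{2n}\;r^{t+1-n}}{(1-r)^2}\le\frac{3\sqrt t\,r^{t/2}}{(1-r)^2} .$$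
Both are at most the right side of (8). For fixed $r$ that side decays exponentially in $t$, and $t\to\infty$ with $N$; hence (9). $\square$

From here on the energy plays no role: only (9) is used.

## 8. A zero of $P_m$ close to $1$

To use the polynomial of Section 1 we need a zero $\tau$ of $P_m$ within angle $O(1/m)$ of the pole. We get it by Sturm comparison with a sine.

**Lemma 4.** For $m\ge2$ and $\varphi=\pi/(m+\frac12)$, $P_m$ has a zero $\tau$ with $\cos\varphi<\tau<1$.

**Proof.** *Step 1: normal form of the differential equation.* The function $y(\theta)=P_m(\cos\theta)$ satisfies $y''+\cot\theta\,y'+m(m+1)y=0$. Put $U=\sqrt{\sin\theta}\,y$. Then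
$$y'=(\sin\theta)^{-1/2}\big(U'-\tfrac12\cot\theta\,U\big),\qquad y''=(\sin\theta)^{-1/2}\Big(U''-\cot\theta\,U'+\Big(\frac1{2\sin^2\theta}+\tfrac14\cot^2\theta\Big)U\Big).$$
Insert these. The terms with $U'$ cancel, and the coefficient of $U$ is $\frac1{2\sin^2\theta}-\frac14\cot^2\theta+m(m+1)$. Because $\cot^2\theta=\frac1{\sin^2\theta}-1$, this equals $\frac1{4\sin^2\theta}+\frac14+m(m+1)$, so
$$U''+\Big[(m+\tfrac12)^2+\frac1{4\sin^2\theta}\Big]U=0\qquad(0<\theta<\pi).$$

*Step 2: comparison.* Let $V=\sin((m+\frac12)\theta)$, which satisfies $V''+(m+\frac12)^2V=0$ and is positive on $(0,\varphi)$. Suppose $P_m(\cos\theta)$ has no zero on $(0,\varphi)$. Since $P_m(1)=1$, then $U>0$ on $(0,\varphi)$. Put $W=U'V-UV'$. We find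
$$W'=U''V-UV''=-\frac{UV}{4\sin^2\theta}<0\quad\text{on }(0,\varphi).$$
As $\theta\to0^+$ we have $U=O(\theta^{1/2})$, $U'=O(\theta^{-1/2})$, $V=O(\theta)$ and $V'=O(1)$, so $W\to0$. Hence $W(\varphi)<0$. On the other hand $V(\varphi)=0$ and $V'(\varphi)=(m+\frac12)\cos\pi=-(m+\frac12)$, so $W(\varphi)=(m+\frac12)U(\varphi)$, which is $\ge0$ by continuity. This is a contradiction, so $P_m(\cos\theta)$ vanishes for some $\theta\in(0,\varphi)$. $\square$

For $m=2$ this says $\tau>\cos\frac{2\pi}5=0.309\ldots$, and indeed $\tau=1/\sqrt3=0.577\ldots$.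

## 9. Every cap of radius $A/\sqrt N$ is hit

With exact designs we could take $\tau'=\tau$, as in the remark of Section 1. Our minimizer has small errors, so we need a positive mean to absorb them. By (1), moving $\tau'$ to the left of $\tau$ by an amount of order $m^{-2}$ gives a mean of order $m^{-2}\int q^2$. The error will be at most $4m^2\max_n\sqrt{D_n}\,\int q^2$. So it suffices that $\sqrt{D_n}$ is below a constant times $m^{-4}$, which is where the exponent $8$ in (9) comes from.

**Lemma 5.** If $Y$ satisfies (9), then every open cap of angular radius $\rho_N$ contains a point of $Y$.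

**Proof.** *Step 1: choice of the polynomial.* Let $m=\lfloor t/4\rfloor\ge2$ and $L=2m-1\le t/2$. Let $\varphi=\pi/(m+\frac12)$ and $\tau$ be as in Lemma 4, and put $\tau'=\cos2\varphi$. Since $m\ge2$, we have $\varphi\le\frac{2\pi}5$ and $2\varphi\le\frac{4\pi}5<\pi$. Let $q=P_m/(s-\tau)$ and $p=(s-\tau')q^2$, of degree $L$.

*Step 2: lower bound for the mean of $p$.* Since $0<\varphi\le\frac{2\pi}5$, $\cos\varphi>0$, and with $\sin x\ge\frac2\pi x$ on $[0,\frac\pi2]$,
$$\tau-\tau'>\cos\varphi-\cos2\varphi=(1-\cos\varphi)(1+2\cos\varphi)\ge1-\cos\varphi=2\sin^2\frac\varphi2\ge\frac{2\varphi^2}{\pi^2}=\frac2{(m+\frac12)^2} .$$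
By (1),
$$\frac12\int_{-1}^1p\,ds>\frac1{(m+\frac12)^2}\int_{-1}^1q^2\,ds .\tag{10}$$

*Step 3: the error.* Write $p=\sum_{n=0}^Lb_nP_n$. Then $b_0=\frac12\int p$. As $|s-\tau'|\le2$,
$$|b_n|=\frac{2n+1}2\Big|\int_{-1}^1pP_n\,ds\Big|\le\frac{2n+1}2\int_{-1}^1|p|\,ds\le(2n+1)\int_{-1}^1q^2\,ds .$$
Let $u\in S$. By (5), (9), (10) and $\sum_{n=1}^L(2n+1)=(L+1)^2-1<4m^2$,
$$\frac1N\sum_jp(y_j\cdot u)\ge b_0-\sum_{n=1}^L|b_n|\sqrt{D_n(Y)}>\Big[\frac1{(m+\frac12)^2}-4m^2t^{-4}\Big]\int_{-1}^1q^2\,ds .$$
The bracket is $\ge0$: because $m\le t/4$,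
$$4m^2(m+\tfrac12)^2=(2m^2+m)^2\le\Big(\frac{t^2}8+\frac t4\Big)^2\le t^4 .$$
So the average of $p(y_j\cdot u)$ is positive, and $p(y_j\cdot u)>0$ for some $j$. This forces $y_j\cdot u>\tau'=\cos2\varphi$, that is, $y_j$ is at angle less than $2\varphi$ from $u$.

*Step 4: the radius in terms of $N$.* We have $m\ge\frac{t-3}4$, so $m+\frac12\ge\frac{t-1}4$. Because $t\ge8$, $9(t-1)\ge7(t+1)$, so
$$m+\tfrac12\ge\tfrac7{36}(t+1)>\tfrac7{36}\sqrt{N/B} .$$
Therefore $2\varphi<\frac{72\pi}7\sqrt{B/N}<34\sqrt{B/N}=\rho_N$, because $\frac{72\pi}7<32.4$. Since $u$ was arbitrary, the lemma follows. $\square$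

## 10. Thinning: proof of Theorem 1

Lemma 5 says that $Y$ has no holes of radius $\rho_N$. To get separated points we choose one point of $Y$ near each point of a coarser net, and then count by area.

**Lemma 6.** Let $10\rho_N\le\frac\pi2$ and let $Y$ be an $N$-tuple such that every open cap of radius $\rho_N$ contains a point of $Y$. Then there is a set $Z$ of points of $Y$ with mutual distances $\ge\delta/\sqrt N$, $\delta=\frac{4A}\pi$, such that
$$\#(Z\cap C(u,R))\ge\frac{R^2}{16\pi^2A^2}N\qquad\text{for all }u\in S,\ 10\rho_N\le R\le\pi .\tag{11}$$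

**Proof.** *Step 1: selection.* Write $\rho=\rho_N$. Choose a maximal set $\{v_i\}\subset S$ with mutual angular distances $\ge4\rho$; it is finite because $S$ is compact. For each $i$ pick a point $z_i$ of $Y$ at angular distance $<\rho$ from $v_i$, and let $Z=\{z_i\}$.

*Step 2: separation.* For $i\ne i'$ the triangle inequality for angles shows that the angle between $z_i$ and $z_{i'}$ exceeds $4\rho-2\rho=2\rho$. So the $z_i$ are distinct. Half of that angle lies in $(\rho,\frac\pi2]$, so
$$|z_i-z_{i'}|\ge2\sin\rho\ge\frac4\pi\rho=\frac\delta{\sqrt N} .$$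

*Step 3: counting.* Let $10\rho\le R\le\pi$ and $u\in S$. By maximality every $x\in C(u,R-5\rho)$ is within angle $4\rho$ of some $v_i$. For this $i$ we have $v_i\in C(u,R-\rho)$, and hence $z_i\in C(u,R)$. So the caps $C(v_i,4\rho)$ over those $i$ with $z_i\in C(u,R)$ cover $C(u,R-5\rho)$, which contains $C(u,R/2)$ because $5\rho\le R/2$. Compare areas, and use $\sin\frac R4\ge\frac R{2\pi}$ (valid as $\frac R4\le\frac\pi2$) and $\sin2\rho\le2\rho$:
$$\#(Z\cap C(u,R))\ge\frac{\sin^2(R/4)}{\sin^2(2\rho)}\ge\frac{(R/2\pi)^2}{4\rho^2}=\frac{R^2}{16\pi^2A^2}N .\qquad\square$$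

**Proof of Theorem 1.** Choose $N_0(r)\ge64B$ so large that for all $N\ge N_0(r)$ we have $10\rho_N\le\frac\pi2$ and (9) holds for every minimizer of either $F$; this is possible by Lemma 3. Lemma 5 and then Lemma 6 apply and give a set $Z_N$ with (i). Taking $R=\frac\pi2$ in (11),
$$\#(Z_N\cap H_u)\ge\frac{\pi^2/4}{16\pi^2A^2}N=\frac N{64A^2}=\alpha N,$$
which is (ii). $\blacksquare$

## 11. Theorem 2 (a), (b), (d), (e): range of $r$, general kernels, packing bounds

Let $N_1\ge64B$ be such that $10A/\sqrt{N_1}\le\frac\pi2$, and let $N\ge N_1$.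

**(a) and (b).** We show that (9) holds in the whole stated range of $r$; then (a) is Lemma 5 and (b) is Lemma 6. Suppose $1-r\ge14\sqrt B\,\frac{\log N}{\sqrt N}$. As $t\ge8$,
$$t\ge\tfrac89(t+1)>\tfrac89\sqrt{N/B},\tag{12}$$
and $\log t\le\frac12\log N$ since $B\ge1$. So
$$24\,\frac{\log t}t\le12\log N\cdot\frac98\sqrt{\frac BN}=13.5\sqrt B\,\frac{\log N}{\sqrt N}\le1-r .$$
It follows that $r^{t/2}\le e^{-(1-r)t/2}\le t^{-12}$. Also $24\log t>1$, so $(1-r)^{-1}\le t$ and $(1-r)^{-2}\le t^2$. Now (8) gives, for $1\le n\le t/2$,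
$$D_n(Y)\le3t^{1/2}\,t^{-12}\,t^2=3t^{-9.5}<t^{-8},$$
because $t^{1.5}\ge8^{1.5}>3$. This is (9).

**(e).** The derivation of (7) used only expansion (4) with $a_n>0$ for $n\ge1$, $\sum a_n<\infty$ and $a_0$ real. So (7) holds for the kernels in (e), whose energy is continuous, so that minimizers exist. The stated hypothesis gives, for $1\le n\le t/2$,
$$D_n(Y)\le\frac1{a_n}\sum_{k>t}a_k<t^{-8},$$
which is (9). The proofs of (a), (b), and of (c) in the next section, use nothing about $Y$ except (9).

**(d), empty caps.** Let $0<R<2\arcsin N^{-1/2}$. The closed caps of radius $R$ around the $N$ points have total area at most $N\sin^2\frac R2<1$. Some $u\in S$ lies in none of them, and then $C(u,R)$ contains none of the points. As $2\arcsin N^{-1/2}\ge2N^{-1/2}$, no $N$-tuple can satisfy (a) with a radius of smaller order than $N^{-1/2}$.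

**(d), separation.** Let $Z_N$ satisfy (i) and (ii). Suppose first that it has at least two points. Then $\delta/\sqrt N\le2$. The sets $\{x\in S:|x-z|<\frac\delta{2\sqrt N}\}$, $z\in Z_N$, are disjoint by (i). A cap of chordal radius $h\le2$ has angular radius $R$ with $h=2\sin\frac R2$, hence area $\frac{h^2}4$; here this is $\frac{\delta^2}{16N}$. So $\#Z_N\le\frac{16N}{\delta^2}$. By (ii), $\alpha N\le\#Z_N$, so $\alpha\le\frac{16}{\delta^2}$, which is $\delta\le4/\sqrt\alpha$. If $\#Z_N\le1$, choose $u$ not orthogonal to the only possible point; one of $H_u,H_{-u}$ contains no point of $Z_N$, and (ii) would give $\alpha N\le0$, which is impossible. $\blacksquare$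

## 12. Theorem 2 (c): one-sided polynomial approximation of a cap

To count points in a cap we squeeze its indicator function between two polynomials of degree at most $t/2$, bounded by a constant and close to each other in $L^1$. Below, $c,C,C_i,c_2>0$ denote absolute constants, and $c$, $C$ may change from line to line. Fix $0<R<\pi$ and put
$$k=\lfloor t/6\rfloor+1\ge2,\qquad L=3(k-1)\le\frac t2 .$$
For $x\in\mathbb R/2\pi\mathbb Z$ let $|x|\le\pi$ denote its distance to $0$, and let
$$T(\psi)=\frac{\sin(k\psi/2)}{k\sin(\psi/2)} .$$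
Since $T^2=\frac1{k^2}\big|\sum_{j=0}^{k-1}e^{ij\psi}\big|^2$, $T^2$ is an even, nonnegative trigonometric polynomial of degree $k-1$, and $|T|\le1$. Since $|\sin\frac\psi2|\ge\frac{|\psi|}\pi$, also $|T(\psi)|\le\frac\pi{k|\psi|}$.

**Lemma 7.** There are algebraic polynomials $P^\pm$ of degree $\le L$ with $|P^\pm|\le C$ on $[-1,1]$,
$$P^-(s)\le\mathbf 1_{s>\cos R}\le\mathbf 1_{s\ge\cos R}\le P^+(s)\qquad(|s|\le1),$$
$$\int_{-1}^1(P^+-P^-)\,ds\le C_4\Big(\frac{\sin R}k+\frac1{k^2}\Big).\tag{13}$$

**Proof.** *Step 1: a smoothing kernel.* We need a nonnegative kernel of degree $L$ that is concentrated at scale $\frac1k$. For $|\psi|\le\frac1k$ we have $|\sin\frac{k\psi}2|\ge\frac{k|\psi|}\pi$ and $|k\sin\frac\psi2|\le\frac{k|\psi|}2$, so $|T|\ge\frac2\pi$ and $\int_{-\pi}^\pi T^6\ge\frac2k(\frac2\pi)^6=\frac ck$. Let $J=T^6/\int T^6$, of degree $3(k-1)=L$. For $d>0$,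
$$\int_{|\psi|\ge d}J\,d\psi\le\min\Big(1,\ \frac kc\cdot2\int_d^\infty\Big(\frac\pi{k\psi}\Big)^6d\psi\Big)\le\min\big(1,C(kd)^{-5}\big)\le C_1(1+kd)^{-4}$$
with some $C_1\ge1$. For the last inequality: if $kd\le1$, then $1\le16(1+kd)^{-4}$; if $kd\ge1$, then $(kd)^{-5}\le(kd)^{-4}\le16(1+kd)^{-4}$. For $d=0$ the bound is clear.

*Step 2: the smoothed indicator.* Let $\chi(\phi)=1$ if $|\phi|\le R$ and $0$ otherwise, and let $g=\chi*J$, that is, $g(\phi)=\int_{-\pi}^\pi\chi(\phi-\psi)J(\psi)\,d\psi$. Then $g$ has values in $[0,1]$ and is an even trigonometric polynomial of degree $\le L$. Let $d(\phi)$ be the distance from $\phi$ to $\{R,-R\}$. If $|\psi|<d(\phi)$, then moving from $\phi$ to $\phi-\psi$ does not cross $\pm R$, so $\chi(\phi-\psi)=\chi(\phi)$. Hence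
$$|\chi(\phi)-g(\phi)|\le\int_{|\psi|\ge d(\phi)}J\,d\psi\le C_1(1+kd(\phi))^{-4}.\tag{14}$$
At $\phi=\pm R$ the right side is $C_1\ge1$, so (14) stays true if $\chi$ is given any values in $[0,1]$ there.

*Step 3: a polynomial majorant of the error.* The function $T^4$ has the right decay but it has zeros; adding a shifted copy fills them. Let
$$M(\psi)=T(\psi)^4+T\big(\psi+\tfrac\pi k\big)^4 ,$$
a trigonometric polynomial of degree $\le2(k-1)$. Represent $\psi$ by a number in $[-\pi,\pi]$. The numerator of $T(\psi+\frac\pi k)$ is $\sin(\frac{k\psi}2+\frac\pi2)=\cos\frac{k\psi}2$. By $|\sin\frac x2|\le\frac{|x|}2$, both denominators are at most $\frac12(k|\psi|+\pi)$ in absolute value. So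
$$M(\psi)\ge\Big(\frac2{k|\psi|+\pi}\Big)^4\Big(\sin^4\frac{k\psi}2+\cos^4\frac{k\psi}2\Big)\ge\frac8{(k|\psi|+\pi)^4}\ge c_2(1+k|\psi|)^{-4},\qquad c_2=\frac8{\pi^4},$$
since $\sin^4+\cos^4\ge\frac12$ and $x+\pi\le\pi(1+x)$ for $x\ge0$.

For the upper bound, if $k|\psi|\ge2\pi$, then $|\psi+\frac\pi k|\ge|\psi|-\frac\pi k\ge\frac{|\psi|}2$, so $M(\psi)\le2\big(\frac{2\pi}{k|\psi|}\big)^4\le C(1+k|\psi|)^{-4}$. If $k|\psi|<2\pi$, then $M\le2\le2(1+2\pi)^4(1+k|\psi|)^{-4}$. Altogether
$$M(\psi)\le C_3(1+k|\psi|)^{-4}.$$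
Put
$$G(\phi)=\frac{C_1}{c_2}\big[M(\phi-R)+M(-\phi-R)\big].$$
This is an even trigonometric polynomial of degree $\le2(k-1)\le L$. Since $d(\phi)=\min(|\phi-R|,|\phi+R|)$, the lower bound for $M$ gives $G\ge C_1(1+kd)^{-4}$. With (14), $g-G\le\chi\le g+G$, also for $\chi$ modified at $\pm R$.

*Step 4: back to algebraic polynomials.* An even trigonometric polynomial of degree $\le L$ is a polynomial of degree $\le L$ in $\cos\phi$. So $P^\pm(\cos\phi)=g(\phi)\pm G(\phi)$ defines polynomials $P^\pm$. They are bounded by $1+\max G\le1+4C_1/c_2$, since $M\le2$. For $\phi\in[0,\pi]$, $\cos\phi\ge\cos R$ if and only if $\phi\le R$, so the squeeze in the lemma is that of Step 3, with $\chi(\pm R)=1$ for the closed cap and $\chi(\pm R)=0$ for the open one. Substituting $s=\cos\phi$,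
$$\int_{-1}^1(P^+-P^-)\,ds=2\int_0^\pi G(\phi)\sin\phi\,d\phi=\int_{-\pi}^\pi G(\phi)|\sin\phi|\,d\phi .$$
The two terms of $G$ contribute equally, as one sees from $\phi\mapsto-\phi$. In the first put $\psi=\phi-R$ and use $|\sin(\psi+R)|\le\sin R+|\sin\psi|\le\sin R+|\psi|$:
$$\int_{-1}^1(P^+-P^-)\,ds\le C\int_{-\pi}^\pi\frac{\sin R+|\psi|}{(1+k|\psi|)^4}\,d\psi\le C_4\Big(\frac{\sin R}k+\frac1{k^2}\Big),$$
by $\int_0^\infty\frac{d\psi}{(1+k\psi)^4}=\frac1{3k}$ and $\int_0^\infty\frac{\psi\,d\psi}{(1+k\psi)^4}=\frac1{6k^2}$. $\square$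

**Proof of (c).** *Step 1: averages of $P^\pm$.* Let $Y$ satisfy (9). Write $P^\pm=\sum_{n\le L}b_n^\pm P_n$; then $|b_n^\pm|\le\frac{2n+1}2\int|P^\pm|\le C(2n+1)$. As $L\le t/2$, (5) and (9) give for every $u\in S$
$$\Big|\frac1N\sum_jP^\pm(y_j\cdot u)-\frac12\int_{-1}^1P^\pm\,ds\Big|\le C(L+1)^2t^{-4}\le Ct^{-2}\le\frac CN .$$
Here $L+1\le\frac t2+1\le t$, and the last step is (12).

*Step 2: the squeeze, for $0<R<\pi$.* Let $\nu$ be the fraction of the $y_j$ in the closed or in the open cap of center $u$ and radius $R$, and let $\sigma$ be its area. By Lemma 7, both $\nu$ and $\sigma$ are squeezed: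
$$\frac1N\sum_jP^-(y_j\cdot u)\le\nu\le\frac1N\sum_jP^+(y_j\cdot u),\qquad\frac12\int P^-\le\sigma\le\frac12\int P^+ .$$
So $|\nu-\sigma|\le\frac12\int(P^+-P^-)+\frac CN$. By (12), $k\ge\frac t6\ge c\sqrt N$, and (13) gives
$$|\nu-\sigma|\le C\Big(\frac{\sin R}{\sqrt N}+\frac1N\Big).\tag{15}$$
Since $\sin R=2\sin\frac R2\cos\frac R2=2\sqrt{\sigma(1-\sigma)}$, this is the claim.

*Step 3: degenerate radii.* A closed cap of radius $0$ is a point $u$, contained in $C(u,R)$ for every $R>0$; letting $R\to0^+$ in (15) bounds its fraction by $\frac CN$. The open cap of radius $0$ is empty. For $R=\pi$ the closed cap is all of $S$, and the open cap is the complement of a point.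

*Step 4: the two consequences.* With $R=\frac\pi2$, the number of $y_j$ in a closed half-space is $\frac N2+O(\sqrt N)$. Finally let $R=h/\sqrt N$. If $R\ge\pi$, then the number of points in the cap is at most $N\le h^2/\pi^2$. If $R=0$, Step 3 applies. If $0<R<\pi$, then $\sigma\le\frac{R^2}4=\frac{h^2}{4N}$ and $\sin R\le\frac h{\sqrt N}$, so by (15) the number of points in the cap, with multiplicity, is at most
$$\frac{h^2}4+C(h+1)\le C'(1+h^2).\qquad\blacksquare$$
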